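# Even Sets of Chordal Building Sets and Valleys in Betti Sequences

## 1. The poset of even sets

The whole lecture turns on one finite poset and its Möbius function. We build it first and say afterwards what it computes.

**Definition (building set).** Let $S$ be a finite totally ordered set, usually $S=[n+1]=\{1,\dots,n+1\}$ with $n\ge 1$. A building set on $S$ is a collection $\mathcal B$ of nonempty subsets of $S$ such that (i) if $I,J\in\mathcal B$ and $I\cap J\ne\varnothing$, then $I\cup J\in\mathcal B$; (ii) $\{i\}\in\mathcal B$ for every $i\in S$. For $I\subset S$ we write $\mathcal B|_I=\{J\in\mathcal B: J\subset I\}$; this is a building set on $I$.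

For a finite simple graph $G$ on $[n+1]$, the vertex sets of connected induced subgraphs form the *graphical* building set $\mathcal B(G)$. Our running example is the path $P_4$ with edges $12,23,34$ (we write $12$ for $\{1,2\}$, and so on):
$$\mathcal B(P_4)=\{1,2,3,4,12,23,34,123,234,1234\}.$$

**Definition (chordal).** For $I=\{i_1<\dots<i_r\}$ the sets $\{i_s,\dots,i_r\}$, $1\le s\le r$, are the *tails* of $I$. A building set is chordal if all tails of its members are members.

$\mathcal B(P_4)$ is chordal, since tails of intervals are intervals. The labelling matters: for the path with edges $12$ and $13$, the set $123$ is a member and its tail $23$ is not. It is known that if $G$ is a chordal graph labelled by a perfect elimination ordering, then $\mathcal B(G)$ is chordal; for trees we shall prove what we need.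

**Definition (components, even sets).** The *components* of $J\subset S$ are the maximal elements of $\mathcal B|_J$. By (i) they are pairwise disjoint, and by (ii) they cover $J$; so they partition $J$, and every member of $\mathcal B|_J$ lies in exactly one of them. The set $J$ is *even* if all its components have even cardinality; $\varnothing$ is even. $E(\mathcal B)$ is the poset of even subsets of $S$ under inclusion.

"Even" is stronger than "of even cardinality", and we keep the two phrases apart. In $\mathcal B(P_4)$ the set $13$ has even cardinality, but its components $1$ and $3$ are odd. Here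
$$E(\mathcal B(P_4))=\{\varnothing,\ 12,\ 23,\ 34,\ 1234\}.$$

Two remarks will be used constantly. If $I\subset J$, each component of $I$ is a member of $\mathcal B|_J$, so it lies in one component of $J$. And a union of some components of $I$ has exactly those sets as its components. Also, whether $I$ is even depends only on $\mathcal B|_I$.

**Definition (the numbers $a(J)$).** Let $\mu$ be the Möbius function of $E(\mathcal B)$, that is, $\mu(\varnothing,\varnothing)=1$ and $\sum_{I\subset J}\mu(\varnothing,I)=0$ for $\varnothing\neq J\in E(\mathcal B)$, the sum being over even $I$. Put $a(J)=(-1)^{|J|/2}\mu(\varnothing,J)$. Then $a(\varnothing)=1$ and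
$$\sum_{I\in E(\mathcal B),\ I\subset J}(-1)^{|I|/2}a(I)=0\qquad\text{for every }\varnothing\ne J\in E(\mathcal B).\tag{1}$$

Identity (1) computes $a$ recursively. For $P_4$: each 2-set gives $1-a=0$, so $a=1$; the 4-set gives $1-3+a=0$, so $a(1234)=2$. Summing $a$ over even sets of sizes $0,2,4$ gives $1,3,2$.

## 2. Real toric manifolds of nestohedra and the unimodality conjecture

The numbers $1,3,2$ are the rational Betti numbers of a closed $3$-manifold, and this is what the poset is for.

**Definition (nestohedron, real toric manifold).** The nestohedron of $\mathcal B$ is the Minkowski sum $P_{\mathcal B}=\sum_{I\in\mathcal B}\Delta_I$, where $\Delta_I=\mathrm{conv}\{e_i:i\in I\}\subset\mathbb R^{n+1}$. It is a simple lattice polytope with smooth normal fan, so it determines a smooth projective toric variety $X_{\mathcal B}$. The real locus $X_{\mathcal B}^{\mathbb R}$ is the real toric manifold associated with $\mathcal B$, a closed smooth manifold of dimension $\dim P_{\mathcal B}$.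

If $\mathcal B$ consists of all nonempty subsets, $P_{\mathcal B}$ is the permutohedron; for $\mathcal B(G)$ it is the graph associahedron of $G$. For the path on three vertices it is a pentagon.

All homology and cohomology is over $\mathbb Q$. We write $\beta_k(\mathcal B)=\dim H_k(X^{\mathbb R}_{\mathcal B};\mathbb Q)$. The empty complex has $\widetilde H_{-1}(\varnothing)=\mathbb Q$ and no other reduced homology.

A sequence $(a_k)_{k\ge0}$ is *unimodal* if for some $m$ it satisfies $a_0\le\dots\le a_m\ge a_{m+1}\ge\cdots$.

**Conjecture.** If $\mathcal B$ is a chordal or graphical building set, then $(\beta_k(\mathcal B))_{k\ge0}$ is unimodal.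

This is the conjecture posed in "Real toric manifolds and permutations derived from chordal nestohedra". It is false in both cases. The precise results are these.

**Theorem A.** Let $N\ge3$ and $S=[N+7]$. Put $X_2=[N]$, $X_1=\{N+1,N+2\}$, $K=\{N+3,\dots,N+7\}$. Let $\mathcal B$ consist of all $\{i\}$, $i\in S$; all intervals contained in $K$; the sets $A\cup K$ with $\varnothing\ne A\subset X_1$; and the sets $A\cup X_1\cup K$ with $\varnothing\ne A\subset X_2$. Then $\mathcal B$ is a chordal building set and
$$(\beta_0,\beta_1,\beta_2,\beta_3,\beta_4)=(1,4,5,4,2N).$$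
Since $5>4<2N$, the sequence is not unimodal. For $N=3$ (so $n=9$) the whole sequence is $1,4,5,4,6,4,0,0,\dots$. Hence the conjecture fails for every $n\ge9$.

**Theorem B.** For every real $Q\ge1$ there is $n_Q$ such that for every $n\ge n_Q$ there is a tree $G$ on $n+1$ vertices (a double broom) and indices $i<j<k$ with
$$\beta_j>0,\qquad \beta_i>Q\,\beta_j,\qquad \beta_k>Q\,\beta_j .$$

Trees are chordal graphs. So the conjecture fails for building sets that are simultaneously chordal and graphical, and even unimodality up to a multiplicative constant fails. Both theorems rest on a formula for the Betti numbers.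

**Theorem 1.** Let $\mathcal B$ be a chordal building set on $S=[n+1]$ with $S\in\mathcal B$. Then $a(J)\ge0$ for every $J\in E(\mathcal B)$, and
$$\beta_k(\mathcal B)=\sum_{J\in E(\mathcal B),\ |J|=2k}a(J).\tag{2}$$
Moreover $a(\varnothing)=1$; $a(J)=\prod_i a(C_i)$ over the components $C_i$ of $J$; and (1) holds.

**Small cases.** On $[2]$ with $\mathcal B=\{1,2,12\}$ the formula gives $(1,1)$, correct for $X^{\mathbb R}=\mathbb{RP}^1$, a circle. On $[3]$, the path has even sets $\varnothing,12,23$ and gives $(1,2)$; the complete graph has $\varnothing,12,13,23$ and gives $(1,3)$. To check these, recall that the real toric surface of an $m$-gon is glued from $4$ copies of the polygon, with $2m$ edges and $m$ vertices in total, so $\chi=4-m$. The pentagon gives $-1=1-2$, and the hexagon gives $-2=1-3$. On $[4]$ the complete graph gives $1,6,a(1234)$ with $1-6+a=0$, so $1,6,5$. All of these are unimodal.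

**Why chordality is assumed.** Let $\mathcal B=\{1,2,3,4,1234\}$. It is not chordal, because $34\notin\mathcal B$. Here $P_{\mathcal B}$ is a translate of $\Delta_{[4]}$, a tetrahedron, and $X^{\mathbb R}_{\mathcal B}=\mathbb{RP}^3$ has Betti numbers $1,0,0,1$. The even sets are $\varnothing$ and $1234$, with $\mu(\varnothing,1234)=-1$, so $a(1234)=-1$ and formula (2) would give $\beta_2=-1$. The even set does contribute one class, but in degree $3$, not in degree $|J|/2=2$. The content of Theorem 1 is that chordality forces the contribution of $J$ into degree $|J|/2$.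

### Facts used from the literature

Let $S\in\mathcal B$. A set $\sigma\subset\mathcal B\setminus\{S\}$ is *nested* if

- (N1) any two members of $\sigma$ are comparable or disjoint, and
- (N2) the union of two or more pairwise disjoint members of $\sigma$ is never in $\mathcal B$.

For $\mathcal B(P_4)$: $\{1,12,4\}$ is nested, since $14,124\notin\mathcal B$; $\{12,3\}$ is not, since $123\in\mathcal B$.

**Fact F1** (Postnikov, *Permutohedra, associahedra, and beyond*, IMRN 2009, §7; Feichtner–Sturmfels, Port. Math. 2005). If $S\in\mathcal B$, then $P_{\mathcal B}$ is simple of dimension $n$. Its facets $F_I$ are indexed by $I\in\mathcal B\setminus\{S\}$, a set of facets has a common point iff the index set is nested, and the primitive inner normal of $F_I$ is the class of $e_I=\sum_{i\in I}e_i$ in $\mathbb Z^S/\mathbb Ze_S$. Hence the complex $\mathcal N(\mathcal B)$ of nested sets is a simplicial $(n-1)$-sphere.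

**Fact F2** (Choi–Park, *On the cohomology and their torsion of real toric objects*, Forum Math. 29 (2017)). For a real toric manifold $M$ with underlying simplicial complex $\mathcal K$ and mod $2$ characteristic matrix $\Lambda$,
$$H^p(M;\mathbb Q)\cong\bigoplus_{\omega\in\mathrm{row}\,\Lambda}\widetilde H^{p-1}(\mathcal K_\omega;\mathbb Q),$$
where $\mathcal K_\omega$ is the induced subcomplex on the support of $\omega$.

In our case the columns of $\Lambda$ are the classes of $e_I$ in $\mathbb F_2^S/\langle e_S\rangle$ for $I\in\mathcal B\setminus\{S\}$. A linear functional on this quotient is $v\mapsto\sum_{j\in J}v_j$ with $|J|$ even, the condition that $e_S\mapsto0$. The columns span, because all singletons occur; so different functionals give different row vectors. Thus the row space is in bijection with the subsets $J$ of even cardinality, via $\omega_J(I)=|I\cap J|\bmod2$. With $K_J$ the induced subcomplex of $\mathcal N(\mathcal B)$ on the vertices $I$ with $|I\cap J|$ odd, we get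
$$\beta_p(\mathcal B)=\sum_{J\subset S,\ |J|\text{ even}}\dim\widetilde H^{p-1}(K_J).\tag{3}$$

**Example.** For the path on $[3]$, $\mathcal N(\mathcal B)$ is the pentagon with vertices $1,2,3,12,23$ and edges $\{1,3\},\{1,12\},\{2,12\},\{2,23\},\{3,23\}$. For $J=12$ the vertices of $K_J$ are $1,2,23$, with the single edge $\{2,23\}$; so $\widetilde H^0=\mathbb Q$. For $J=13$ they are $1,3,12,23$, forming a path, which is contractible; and $13$ is indeed not even.

From topology and combinatorics we use:

- Joins: $\widetilde H_{i+1}(K*L)\cong\bigoplus_{a+b=i}\widetilde H_a(K)\otimes\widetilde H_b(L)$.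
- Alexander duality: for a subcomplex $K$ of a triangulated sphere $S^d$, $\widetilde H_i(K)\cong\widetilde H^{d-1-i}(S^d\setminus K)$.
- Removing a vertex whose link is contractible does not change the homotopy type.
- For a poset $R$ let $\Delta R$ be its order complex (simplices are finite chains). Order-preserving maps $f\le g$ induce homotopic maps. Quillen's fiber lemma: if $f:R\to R'$ is order-preserving and $f^{-1}(R'_{\le q})$ has contractible order complex for every $q\in R'$, then $f$ induces a homotopy equivalence $\Delta R\simeq\Delta R'$.
- Hall's theorem: $\mu(\varnothing,J)=\sum_i(-1)^i\dim\widetilde H_i(\Delta(\varnothing,J))$ for $J\neq\varnothing$, where $(\varnothing,J)$ is the open interval.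

## 3. Two layers over a path on five points

Granting Theorem 1, we can look for a counterexample by hand.

**One layer is not enough.** Take $K=\{1',\dots,5'\}$ with all its intervals. Put a set $X$ of $c\ge1$ points before $K$ and add all singletons and all $A\cup K$ with $\varnothing\ne A\subset X$. This is a chordal building set (the check is a shorter version of the one below). The even subsets of $K$ have all maximal runs of even length; they are
$$\varnothing;\quad 1'2',\,2'3',\,3'4',\,4'5';\quad 1'2'3'4',\,2'3'4'5',\,1'2'4'5'.$$
By (1), each 2-set has $a=1$; $1'2'3'4'$ and $2'3'4'5'$ contain three even 2-sets, so $1-3+a=0$ and $a=2$; and $1'2'4'5'$ contains two, so $1-2+a=0$ and $a=1$. Thus $K$ contributes $1,4,5$. The other even sets are $A\cup K$ with $|A|$ odd. For $|A|=1$: $1-4+5-a=0$, so $a=2$. For $|A|=3$: $1-4+5-6+a=0$, so $a=4$. Hence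
$$(\beta_0,\dots,\beta_4)=\bigl(1,4,5,2c,4\tbinom c3\bigr).$$
A valley at $\beta_3$ needs $2c<5$, so $c\le2$. But then there is no 3-subset of $X$, and $\beta_4=0$. The same parameter $c$ governs both the drop and the rise.

**Separating the two counts.** We want only two even sets of size $6$ and many of size $8$. So let a second layer of $N$ points attach only to sets that already contain all of $X_1\cup K$, where $|X_1|=2$. The weight $a$ of a set of size $8$ is determined by what lies below it, so it does not depend on $N$, while the number of such sets is $N$. This is the building set of Theorem A.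

### Proof of Theorem A from Theorem 1

**Step 1: $\mathcal B$ is a chordal building set with $S\in\mathcal B$.** Note that $X_1\cup K\in\mathcal B$ (take $A=X_1$ in $A\cup K$). Singletons are present. Two intersecting intervals of $K$ have an interval as union. If a member meets $A\cup K$ with $A\subset X_1$, it is contained in it (a singleton or an interval of $K$), or it is $A'\cup K$, with union $(A\cup A')\cup K$, or it is $A'\cup X_1\cup K$, which contains $A\cup K$. If a member meets $A\cup X_1\cup K$ with $A\subset X_2$, it is contained in it or has the form $A'\cup X_1\cup K$, with union $(A\cup A')\cup X_1\cup K$. So (i) holds, and $S=X_2\cup X_1\cup K\in\mathcal B$.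

For tails: tails of intervals of $K$ are intervals. Tails of $A\cup K$ are $A'\cup K$ with $A'$ a tail of $A$, or intervals of $K$ (including $K$). Tails of $A\cup X_1\cup K$ are $A'\cup X_1\cup K$ with $A'$ a tail of $A$, or $X_1\cup K$, or $\{N+2\}\cup K$, or intervals ending at $N+7$. All are members.

**Step 2: the even sets.** If $J$ contains $x\in X_2$, the only members containing $x$ are $\{x\}$ and sets containing $X_1\cup K$. So $\{x\}$ is an odd component of $J$ unless $J\supset X_1\cup K$. In that case $J=A\cup X_1\cup K\in\mathcal B$ is its own only component, and it is even iff $|A|+7$ is even, i.e. $|A|$ is odd. If $J\cap X_2=\varnothing\ne J\cap X_1$, then in the same way $J\supset K$, so $J=A\cup K\in\mathcal B$ with $|A|+5$ even; this leaves $\{N+1\}\cup K$ and $\{N+2\}\cup K$. Otherwise $J\subset K$, and with $K=\{1',\dots,5'\}$ the even sets are the eight listed above.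

**Step 3: the values of $a$.** As computed, $\beta_0=1$, $\beta_1=4$, $\beta_2=2+2+1=5$. Each of the two 6-sets contains all even subsets of $K$, so $1-4+5-a=0$, $a=2$, and $\beta_3=4$. Each of the $N$ sets $\{x\}\cup X_1\cup K$ with $x\in X_2$ contains these and both 6-sets, so $1-4+5-4+a=0$, $a=2$, and $\beta_4=2N$.

For $N=3$ there is one more even set, $S$ itself, of size $10$: $1-4+5-4+6-a=0$, so $a=4=\beta_5$. All other $\beta_k$ vanish. (Check: the alternating sum is $0$, as it must be for a closed manifold of odd dimension $9$.)

**Step 4: no mode exists.** A mode $m\ge3$ would force $\beta_2\le\beta_3$, i.e. $5\le4$. A mode $m\le2$ would force $\beta_3\ge\beta_4$, i.e. $4\ge2N\ge6$. Both fail. Here $n+1=N+7$, so $n=N+6$ runs through all $n\ge9$. $\square$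

It remains to prove Theorem 1, and then Theorem B.

## 4. Quotients and a concentration lemma

The aim of this section is that the open interval $(\varnothing,J)$ in $E(\mathcal B)$ has homology in one degree only. In the proof we add even sets $I$ to a poset one by one. The sets below $I$ are controlled by $\mathcal B|_I$; for the sets above $I$ we need a quotient.

Throughout, $\mathcal B$ is a chordal building set on a finite totally ordered set $J$, possibly with $J\notin\mathcal B$. Restrictions $\mathcal B|_I$ are again chordal.

**Definition (quotient).** For $I\subset J$ let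
$$\mathcal B/I=\{\varnothing\ne A\subset J\setminus I:\ A\cup D\in\mathcal B\text{ for some }D\subset I\}.$$

For $\mathcal B(P_4)$ and $I=23$, the quotient on $\{1,4\}$ is $\{1,4,14\}$, the set $14$ coming from $1234$. Correspondingly $1234\supset23$ is even in $\mathcal B$ and $1234\setminus23=14$ is even in $\mathcal B/I$, although $14$ is not even in $\mathcal B$.

**Lemma 1.** (i) $\mathcal B/I$ is a chordal building set on $J\setminus I$. (ii) If $I$ is even and $I\subset F\subset J$, then $F\in E(\mathcal B)\iff F\setminus I\in E(\mathcal B/I)$.

*Proof.* (i) Singletons belong to $\mathcal B/I$ (take $D=\varnothing$). If $A\cup D,A'\cup D'\in\mathcal B$ and $A\cap A'\ne\varnothing$, then $(A\cup A')\cup(D\cup D')\in\mathcal B$, so $A\cup A'\in\mathcal B/I$. If $A\cup D\in\mathcal B$ and $a\in A$, the tail $\{x\in A\cup D:x\ge a\}$ is in $\mathcal B$; it is the union of $\{x\in A:x\ge a\}$ and a subset of $I$. So tails of $A$ are in $\mathcal B/I$.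

(ii) Let $F_1,\dots,F_s$ be the components of $F$. Each component of $I$ lies in one $F_j$, so $F_j\cap I$ is a union of components of $I$, and $|F_j\cap I|$ is even. Each nonempty $F_j\setminus I$ is in $\mathcal B/I$, because $F_j=(F_j\setminus I)\cup(F_j\cap I)$. Conversely, if $A\in\mathcal B/I$ with $A\subset F\setminus I$, say $A\cup D\in\mathcal B$ with $D\subset I\subset F$, then $A\cup D$ lies in one $F_j$, so $A\subset F_j\setminus I$. Hence the components of $F\setminus I$ with respect to $\mathcal B/I$ are exactly the nonempty $F_j\setminus I$. Now $|F_j\setminus I|\equiv|F_j|\pmod2$, and if $F_j\setminus I=\varnothing$, then $|F_j|=|F_j\cap I|$ is even. So all $|F_j|$ are even iff all $|F_j\setminus I|$ are. $\square$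

**Definition.** For $J$ even and nonempty put
$$U(\mathcal B)=\{I\in E(\mathcal B):\max J\in I\ne J\},\qquad \mathcal P(\mathcal B)=E(\mathcal B)\setminus\{\varnothing,J\}.$$

For $\mathcal B(P_4)$: $U=\{34\}$, and $\mathcal P$ consists of three incomparable elements, so $\widetilde H_0(\Delta\mathcal P)$ has dimension $2=a(1234)$.

**Lemma 2.** Let $J$ be even with $|J|=2k\ge2$. Then $\widetilde H_i(\Delta U(\mathcal B))=0$ and $\widetilde H_i(\Delta\mathcal P(\mathcal B))=0$ for $i\ne k-2$.

"Concentrated in degree $d$" means that reduced homology vanishes outside degree $d$; it may vanish in degree $d$ too. We shall add elements of $\mathcal P$ in an order such that each link is a join of two smaller instances. The sets containing $\max J$ have to be handled first, and this is why $U$ appears.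

*Proof.*

**Step 1: gluing.** This step says what adding one element does. Let $R$ be a nonempty subposet, $I$ a new element, and $\mathrm{Lk}=\Delta(R_{<I})*\Delta(R_{>I})$. Then $\Delta(R\cup\{I\})$ is $\Delta R$ with a cone over $\mathrm{Lk}$ attached along $\mathrm{Lk}$, so $H_i(\Delta(R\cup\{I\}),\Delta R)\cong\widetilde H_{i-1}(\mathrm{Lk})$. From the exact sequence
$$\widetilde H_i(\Delta R)\to\widetilde H_i(\Delta(R\cup\{I\}))\to\widetilde H_{i-1}(\mathrm{Lk})$$
we read: if $\Delta R$ is concentrated in degree $k-2$ and $\mathrm{Lk}$ in degree $k-3$, then $\Delta(R\cup\{I\})$ is concentrated in degree $k-2$.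

We now use induction on $k$, for all chordal building sets and all even $J$ at once. If $k=1$, then $J$ is a single component of size $2$ (components of size $1$ are odd), $E(\mathcal B)=\{\varnothing,J\}$, and both posets are empty: concentrated in degree $-1=k-2$. Let $k\ge2$ and $\ell=\max J$.

**Step 2: $U(\mathcal B)$ when $J\notin\mathcal B$.** Here $\Delta U$ is contractible. Let $C$ be the component of $J$ containing $\ell$. It has even size, and $C\ne J$ because $J\notin\mathcal B$; so $C\in U(\mathcal B)$. For $I\in U(\mathcal B)$ the set $I\cap C$ is a union of components of $I$, hence even; it contains $\ell$ and is not $J$. So $I\cap C\in U(\mathcal B)$. The relations $I\supset I\cap C\subset C$ connect the identity, the order-preserving map $I\mapsto I\cap C$, and a constant map. So $\Delta U$ is contractible.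

**Step 3: $U(\mathcal B)$ when $J\in\mathcal B$.** Chordality enters here to provide a cone to start from. Let $w$ be the second largest element of $J$. The tail $\{w,\ell\}$ of $J$ is in $\mathcal B$, hence it is even, and it is not $J$ since $k\ge2$. So $U_0=\{I\in U(\mathcal B):w\in I\}$ has the minimum $\{w,\ell\}$, and $\Delta U_0$ is contractible.

Add the elements $I\in U(\mathcal B)$ with $w\notin I$ in order of nondecreasing size. When $I$ is added, consider the elements present.

Below $I$: any $I'\in U(\mathcal B)$ with $I'\subsetneq I$ misses $w$ and is smaller, so it is already present. These $I'$ form $U(\mathcal B|_I)$, since $\max I=\ell$.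

Above $I$: an $F\supsetneq I$ missing $w$ is larger and not yet present. So the elements above are the even $F$ with $I\cup\{w\}\subset F\subsetneq J$. By Lemma 1(ii), $F\mapsto F\setminus I$ identifies them with the even sets of $\mathcal B/I$ that contain $w$ and differ from $J\setminus I$. Since $\ell\in I$ and $w\notin I$, we have $w=\max(J\setminus I)$; so this poset is $U(\mathcal B/I)$. Moreover $J\setminus I$ is even for $\mathcal B/I$, and it is nonempty.

Both $|I|$ and $|J\setminus I|$ are less than $2k$. By induction the two posets are concentrated in degrees $|I|/2-2$ and $k-|I|/2-2$, so their join is concentrated in degree $(k-4)+1=k-3$. By Step 1, concentration in degree $k-2$ is preserved.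

**Step 4: $\mathcal P(\mathcal B)$.** Start with $U(\mathcal B)$, which is concentrated in degree $k-2$ by Steps 2 and 3 and nonempty (it contains $C$ or $\{w,\ell\}$). Add the $I\in\mathcal P(\mathcal B)$ with $\ell\notin I$ in order of nondecreasing size. Below $I$ we find all nonempty even $I'\subsetneq I$ (they miss $\ell$ and are smaller), that is, $\mathcal P(\mathcal B|_I)$. Above $I$ we find the even $F\ni\ell$ with $I\subsetneq F\subsetneq J$; by Lemma 1 and $\ell=\max(J\setminus I)$ this is $U(\mathcal B/I)$. Since $0<|I|<2k$, induction gives concentration in degrees $|I|/2-2$ and $k-|I|/2-2$. The link is concentrated in degree $k-3$, and Step 1 applies. $\square$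

## 5. From nested sets to even sets

We now prove Theorem 1. By (3) we must compute $\widetilde H^{*}(K_J)$ for each $J\subset S$ of even cardinality. Here $\mathcal B$ is chordal on $S$ and $S\in\mathcal B$.

**Step 1: reduce to members inside $J$.** Let $K'_J$ be the complex of nested sets consisting of odd-cardinality members of $\mathcal B|_J$. (Such members are never $S$: if $J=S$, then $|S|$ is even.) We show $K_J\simeq K'_J$.

Delete from $K_J$ the vertices $I\not\subset J$, in order of nondecreasing size. When $I$ is deleted, choose an odd component $C$ of $I\cap J$; it exists since $|I\cap J|$ is odd. Now $|C\cap J|=|C|$ is odd, so $C$ is a vertex of $K_J$; it lies in $J$, so it is never deleted; and $C\subsetneq I$. We claim that the link of $I$ in the current complex is a cone with apex $C$. Let $\sigma\cup\{I\}$ be a face with $I\notin\sigma$; we must show that $\sigma\cup\{I,C\}$ is nested, and we may assume $C\notin\sigma$.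

(N1) Let $A\in\sigma$. If $A\supset I$, then $A\supset C$. If $A\cap I=\varnothing$, then $A\cap C=\varnothing$. If $A\subsetneq I$, then $A\subset J$, since otherwise the smaller set $A$ would have been deleted earlier; so $A\subset I\cap J$ lies in one component of $I\cap J$, hence $A\subset C$ or $A\cap C=\varnothing$.

(N2) A violation must involve $C$, because $\sigma\cup\{I\}$ is nested. Suppose $C,A_1,\dots,A_r$ with $r\ge1$ are pairwise disjoint members of $\sigma\cup\{I,C\}$ with union $W\in\mathcal B$. No $A_i$ contains $I$, since it would contain $C$. So each $A_i$ belongs to $\sigma$ and is either disjoint from $I$ or properly contained in $I$. If some $A_i$ is disjoint from $I$, then $W\cup I\in\mathcal B$ because $W\cap I\supset C$; and $W\cup I$ is the disjoint union of $I$ and those $A_i$ that are disjoint from $I$, contradicting that $\sigma\cup\{I\}$ is nested. If all $A_i\subsetneq I$, then as above $A_i\subset I\cap J$, so $W\subset I\cap J$ is a member meeting the component $C$; hence $W\subset C$, which is impossible since $W\supsetneq C$.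

So each deletion preserves the homotopy type, and after all deletions $K'_J$ remains.

**Step 2: if $J$ is not even, it contributes nothing.** Let $C$ be an odd component of $J$. For a face $\sigma$ of $K'_J$, the set $\sigma\cup\{C\}$ is nested. Indeed each member of $\mathcal B|_J$ lies in $C$ or in another component, which gives (N1). If $C\notin\sigma$ and $C,A_1,\dots,A_r$ ($r\ge1$) are disjoint with union $W\in\mathcal B$, then $W\subset J$ meets $C$, so $W\subset C$, a contradiction; this gives (N2). Thus $K'_J$ is a cone with apex $C$.

**Step 3: split along components.** If $J$ is even with components $C_1,\dots,C_r$, then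
$$K'_J=K'_{C_1}*\cdots*K'_{C_r}.$$
Every vertex lies in exactly one $C_i$; members in different $C_i$ are disjoint; and a union of disjoint members that meets two different components is never in $\mathcal B$. So a set of vertices is nested iff its part in each $C_i$ is. For $J=\varnothing$ this is the empty complex.

**Step 4: pass from odd to even members.** Let $C\in\mathcal B$ with $|C|=2q\ge2$. By F1 for $\mathcal B|_C$, the complex $\mathcal N(\mathcal B|_C)$ is a sphere of dimension $2q-2$. $K'_C$ is its induced subcomplex on the odd vertices; let $\mathcal N_{ev}$ be the induced subcomplex on the even-cardinality vertices. A point of the sphere outside $K'_C$ has some positive barycentric coordinate at an even vertex; shrinking the coordinates at odd vertices linearly to $0$ and renormalizing retracts the complement of $K'_C$ onto $\mathcal N_{ev}$. Alexander duality gives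
$$\widetilde H_i(K'_C)\cong\widetilde H^{\,2q-3-i}(\mathcal N_{ev}).\tag{4}$$
(For $q=1$: $K'_C$ is two points, $\mathcal N_{ev}$ is empty, and both sides are $\mathbb Q$ for $i=0$.)

**Step 5: $\mathcal N_{ev}\simeq\Delta\mathcal P(\mathcal B|_C)$.** We send a nested set to its union. For a nonempty face $\sigma$ of $\mathcal N_{ev}$, its maximal members $M_1,\dots,M_s$ are pairwise disjoint by (N1); put $f(\sigma)=\bigcup\sigma=M_1\sqcup\dots\sqcup M_s$. If a member $A\subset f(\sigma)$ meets exactly the $M_i$ with $i\in T$, then by building set axiom (i), used repeatedly, $\bigcup_{i\in T}M_i=A\cup\bigcup_{i\in T}M_i\in\mathcal B$. So $|T|=1$ by (N2). Hence the components of $f(\sigma)$ are the $M_i$, and $f(\sigma)$ is even. Also $f(\sigma)\ne C$: for $s=1$ because $M_1\ne C$, and for $s\ge2$ because $C\in\mathcal B$ and (N2). So $f$ is an order-preserving map from the poset of nonempty faces of $\mathcal N_{ev}$ to $\mathcal P(\mathcal B|_C)$.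

For $I\in\mathcal P(\mathcal B|_C)$, the fiber $\{\sigma:\bigcup\sigma\subset I\}$ is the face poset of the complex of nested sets of even-cardinality members of $\mathcal B|_I$. Let $D$ be any component of $I$; it has even size, and $D\ne C$ as $D\subset I\subsetneq C$. The argument of Step 2, with $I$ and $D$ in place of $J$ and $C$, shows that this complex is a cone with apex $D$. So the fiber is contractible, and Quillen's lemma applies. The order complex of the face poset is the barycentric subdivision of $\mathcal N_{ev}$.

**Step 6: assemble.** Let $C\in\mathcal B$ with $|C|=2q$. By Lemma 2, applied to $\mathcal B|_C$ on the even set $C$, the homology of $\Delta\mathcal P(\mathcal B|_C)$ is concentrated in degree $q-2$. By Hall's theorem its dimension there is $(-1)^{q-2}\mu(\varnothing,C)=(-1)^q\mu(\varnothing,C)=a(C)$; so $a(C)\ge0$. By (4), $\widetilde H_*(K'_C)$ is concentrated in the degree $i$ with $2q-3-i=q-2$, i.e. $i=q-1$, with dimension $a(C)$.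

Let $J$ be even, $|J|=2k$, with components $C_1,\dots,C_r$ of sizes $2q_i$. By Step 3 and the join formula, $\widetilde H_*(K_J)$ is concentrated in degree $\sum(q_i-1)+(r-1)=k-1$, with dimension $\prod a(C_i)$. A subset $I\subset J$ is even iff all $I\cap C_i$ are even, so $[\varnothing,J]\cong\prod[\varnothing,C_i]$. The Möbius function is multiplicative on products, so $\prod a(C_i)=a(J)$, and $a(J)\ge0$. For $J=\varnothing$ we get $\widetilde H_{-1}(\varnothing)=\mathbb Q$ and $a(\varnothing)=1$.

So in (3) the sets $J$ that are not even contribute nothing, and an even $J$ of size $2k$ contributes $a(J)$ to $\beta_k$ and nothing to other degrees. This is (2). Identity (1) is the defining property of $\mu$. $\square$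

Theorem A is now proved.

## 6. Generating functions for paths, brooms and double brooms

For Theorem B we need trees. Let $G_{c,c',N}$, for $N\ge2$ and $c,c'\ge0$, be the tree consisting of a path $v_1\cdots v_N$, $c$ leaves attached to $v_1$, and $c'$ leaves attached to $v_N$: a double broom.

**Trees are covered by Theorem 1.** Label the vertices of a tree in the order in which they are removed when leaves are pruned one after another. Then every non-maximal vertex has exactly one larger neighbour. The smallest vertex of a connected vertex set with at least two elements has some neighbour in the set; all its neighbours there are larger, so it has exactly one and is a leaf of the induced subtree. Removing it leaves a connected set. Iterating, all tails of connected sets are connected, and $\mathcal B(G)$ is chordal. The components of $J$ are the connected components of the induced subgraph $G[J]$, and $a(J)$ depends only on the graph $G[J]$.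

**Signed weights.** Put $\nu(J)=\mu(\varnothing,J)=(-1)^{|J|/2}a(J)$ if $J$ is even, and $\nu(J)=0$ otherwise. Then $\nu$ is multiplicative over connected components, and $\nu=0$ on connected sets of odd order, in particular on a single vertex. We write $\nu(T)=\nu(V(T))$ for a tree $T$. By (1),
$$\sigma(T):=\sum_{J\subset V(T)}\nu(J)=0\qquad\text{for every tree }T\text{ of even order}\ge2.\tag{5}$$
The method, used three times, is this: express the generating function of $\sigma$ through that of $\nu$ by cutting at missing vertices, and solve using (5).

**Step 1: paths.** Let $s(z)=\sum_{N\ge0}\nu(P_N)z^N$ with $\nu(P_0)=1$. It is an even series; put $\theta=zs$, an odd series. A subset of a path with $m$ missing vertices leaves $m+1$ possibly empty full segments, so $\sum_{N\ge0}\sigma(P_N)z^N=\sum_ms(zs)^m=\frac{s}{1-\theta}$. Its even part is $\frac{s}{1-\theta^2}$, and by (5) it equals $\sigma(P_0)=1$. So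
$$s=1-\theta^2,\qquad z=\frac{\theta}{1-\theta^2}.\tag{6}$$
(Check: $s=1-z^2+2z^4-\cdots$, and $a(P_2)=1$, $a(P_4)=2$.)

**Step 2: brooms.** For $N\ge1$ let $h(c,N)=\nu$ of the tree with path $v_1\cdots v_N$ and $c$ leaves at $v_1$, and $H(x,z)=\sum_{c\ge0,N\ge1}h(c,N)\frac{x^c}{c!}z^N$. Since $h(c,N)=0$ for $c+N$ odd, $H$ is even under $(x,z)\mapsto(-x,-z)$.

To compute $\sigma(\text{broom})$, split according to the first path vertex $v_j$ missing from $J$. If $v_1$ is missing, a leaf in $J$ would be an isolated point with $\nu=0$, so all leaves are missing; this gives $e^x\cdot z\cdot\frac{s}{1-\theta}=e^x\frac{\theta}{1-\theta}$. If $v_1\in J$, the component of $v_1$ is a broom on the leaves in $J$, and the missing leaves give a factor $e^x$. With no path vertex missing we get $e^xH$; with first missing $v_j$, $j\ge2$, we get $e^xH\frac{\theta}{1-\theta}$. The total is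
$$e^x\Bigl[(1+H)\frac{\theta}{1-\theta}+H\Bigr]=e^x\,\frac{\theta+H}{1-\theta}.$$
All brooms of even order have order at least $2$, so by (5) the even part vanishes. Adding the value at $(-x,-z)$ and multiplying by $1-\theta^2$,
$$e^x(1+\theta)(H+\theta)+e^{-x}(1-\theta)(H-\theta)=0.$$
The coefficient of $H$ is $2(\cosh x+\theta\sinh x)$, and the remaining terms are $2\theta(\sinh x+\theta\cosh x)$. With $T=\tanh x$,
$$H=-\frac{\theta(T+\theta)}{1+\theta T},\qquad 1+H=\frac{1-\theta^2}{1+\theta T}.\tag{7}$$
(Check: the coefficient of $z^1$ in $H$ is $-\tanh x=-x+2\frac{x^3}{3!}-\cdots$. So the star with three leaves has $\nu=2$, in agreement with $1-3+a=0$.)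

**Step 3: double brooms.** Let
$$D=\sum_{N\ge2}\nu(G_{c,c',N})\frac{x^c}{c!}\frac{x'^{c'}}{c'!}z^N,\qquad W=\sum_{N\ge2}\Bigl(\sum_{J\subset V}\nu(J)\,y^{|V\setminus J|}\Bigr)\frac{x^c}{c!}\frac{x'^{c'}}{c'!}z^N,$$
with $V=V(G_{c,c',N})$ and sums over $c,c'\ge0$. The variable $y$ counts missing vertices. Put $X=x+x'$, $T'=\tanh x'$ and $q=\frac{\theta}{(1+\theta T)(1+\theta T')}$.

If all $v_j\in J$, the contribution is $e^{yX}D$. Otherwise let $v_a$ and $v_b$ be the first and last missing path vertices. As in Step 2, the part to the left of $v_a$ together with the leaves at $v_1$ gives $e^{yx}(1+H(x,z))$, the $1$ being the case $a=1$; likewise on the right. If $a=b$ the missing vertex gives $yz$. If $a<b$ the two vertices give $y^2z^2$, and the part strictly between gives $\sum_ms(yzs)^m=\frac{s}{1-y\theta}$. This sum contains one term with $N=1$, namely $e^{yX}yz$ (both sides empty, $a=b$), which must be removed. So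
$$W=e^{yX}\Bigl[D-yz+(1+H(x,z))(1+H(x',z))\Bigl(yz+\frac{y^2z^2s}{1-y\theta}\Bigr)\Bigr].$$
Since $zs=\theta$, the last parenthesis is $yz\bigl(1+\frac{y\theta}{1-y\theta}\bigr)=\frac{yz}{1-y\theta}=\frac{y\theta}{(1-\theta^2)(1-y\theta)}$. The product of the two broom factors is $(1-\theta^2)^2q/\theta$ by (7). Hence
$$W=e^{yX}\Bigl[D-yz+\frac{y(1-\theta^2)q}{1-y\theta}\Bigr].$$

Now put $y=1$. We get $e^X[D-z+(1+\theta)q]$, the generating function of $\sigma$, whose even part under $(x,x',z)\mapsto-(x,x',z)$ vanishes by (5). Here $D$ and $\theta q$ are even, and $q,z$ are odd. So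
$$\cosh X\,(D+\theta q)+\sinh X\,(q-z)=0,\qquad D=-\theta q-(q-z)\tanh X.$$
Substituting, and using $\frac{y(1-\theta^2)}{1-y\theta}-\theta=\frac{y-\theta}{1-y\theta}$,
$$W=e^{yX}\Bigl[q\Bigl(\frac{y-\theta}{1-y\theta}-\tanh X\Bigr)+z(\tanh X-y)\Bigr].\tag{8}$$
The last summand only involves $z^1$, so it is irrelevant for $N\ge2$.

**Step 4: remove the signs.** Substitute $(x,x',z,y)\to(-\mathrm ix,-\mathrm ix',-\mathrm iz,\mathrm iy)$. The term of $J$ is multiplied by $(-\mathrm i)^{|V|}\mathrm i^{|V|-|J|}=\mathrm i^{-|J|}=(-1)^{|J|/2}$ (only even $J$ matter), so $\nu(J)$ becomes $a(J)$, where we read $a(J)=0$ if $J$ is not even. Write $\theta=-\mathrm i\vartheta$, $\tau=\tan x$, $\tau'=\tan x'$. Equation (6) becomes $-\mathrm iz=\frac{-\mathrm i\vartheta}{1+\vartheta^2}$, i.e. $\vartheta=z(1+\vartheta^2)$. Further $T\to-\mathrm i\tau$, $\theta T\to-\vartheta\tau$, $\tanh X\to-\mathrm i\tan X$, $yX\to yX$, $y\theta\to y\vartheta$, and $y-\theta\to\mathrm i(y+\vartheta)$. So $q\to-\mathrm i\,\mathsf G(\vartheta)$ with $\mathsf G$ as below, the bracket multiplying $q$ becomes $\mathrm i\bigl[\frac{y+\vartheta}{1-y\vartheta}+\tan X\bigr]$,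 and $(-\mathrm i)\mathrm i=1$. Therefore, for $N\ge2$, the polynomial $\sum_Ja(J)y^{|V\setminus J|}$ of $G_{c,c',N}$ is the coefficient of $\frac{x^c}{c!}\frac{x'^{c'}}{c'!}z^N$ in
$$\mathsf B=e^{yX}\,\mathsf G(\vartheta)\Bigl[\tan X+\frac{y+\vartheta}{1-y\vartheta}\Bigr],\qquad \mathsf G(\vartheta)=\frac{\vartheta}{(1-\vartheta\tau)(1-\vartheta\tau')},\qquad\vartheta=z(1+\vartheta^2).\tag{9}$$

**Check on $P_4=G_{1,1,2}$.** Since $\vartheta=z+z^3+\cdots$, the coefficient of $z^2$ is that of $\vartheta^2$, namely $e^{yX}[(1+y^2)+(\tau+\tau')(\tan X+y)]$. The coefficient of $xx'$ is $y^2(1+y^2)+2+2y^2=2+3y^2+y^4$, which matches $1,3,2$.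

**Paths alone.** By the cutting in Step 1 and the same substitution, $\sum_Ja(J)y^{|V\setminus J|}$ for $P_N$ is the coefficient of $z^N$ in $\frac{1+\vartheta^2}{1-y\vartheta}$. The coefficient of $y^m$ is $\vartheta^m(1+\vartheta^2)=\vartheta^{m+1}/z$. Lagrange inversion for $\vartheta=z(1+\vartheta^2)$ says
$$[z^N]\vartheta^k=\frac kN[u^{N-k}](1+u^2)^N=\frac kN\binom N{(N-k)/2}\quad\text{for }k\equiv N\ (\mathrm{mod}\ 2),\ 1\le k\le N.\tag{10}$$
With $m=N-2k$ we get, for $0\le k\le N/2$,
$$\beta_k(\mathcal B(P_N))=\frac{N+1-2k}{N+1}\binom{N+1}k,\qquad \frac{\beta_{k+1}}{\beta_k}=\Bigl(1-\frac2{N+1-2k}\Bigr)\frac{N+1-k}{k+1}.$$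
Both factors of the ratio are positive and decreasing in $k$ as long as $k+1\le N/2$. So for a path the sequence is unimodal, and the leaves are needed.

## 7. Long handles: the limit $N\to\infty$

Fix the numbers of leaves $c,c'$ and let the handle grow. We look at the top end of the Betti sequence, where few vertices are missing. Put $r_m(N)=[y^m]\sum_Ja(J)y^{|V\setminus J|}$ for $G_{c,c',N}$. By Theorem 1,
$$r_m(N)=\beta_{(|V|-m)/2}\qquad\text{when } m\equiv|V|=c+c'+N\ (\mathrm{mod}\ 2).\tag{11}$$

**Step 1: the limit exists.** Let $b_m(\vartheta)=\sum_kb_{m,k}\vartheta^k$ be the coefficient of $y^m\frac{x^c}{c!}\frac{x'^{c'}}{c'!}$ in $\mathsf B$. It is a polynomial in $\vartheta$ without constant term. Indeed $\mathsf G=\vartheta\sum_{i,j}(\vartheta\tau)^i(\vartheta\tau')^j$, where only $i\le c$, $j\le c'$ matter, and $\frac{y+\vartheta}{1-y\vartheta}=\vartheta+\sum_{j\ge1}y^j(\vartheta^{j-1}+\vartheta^{j+1})$, where only $j\le m$ matter. Under $(x,x',\vartheta,y)\mapsto-(x,x',\vartheta,y)$ the factors $\mathsf G$ and $[\cdots]$ are odd and $e^{yX}$ is unchanged, so $\mathsf B$ is invariant; hence only $k\equiv c+c'+m\pmod2$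 occur. For $N\equiv c+c'+m\pmod 2$ formula (10) applies to all these $k$ once $N$ is large, and $\binom N{(N-k)/2}\big/\binom N{\lfloor N/2\rfloor}\to1$ for fixed $k$. So as $N\to\infty$ in this residue class,
$$\frac{N}{\binom N{\lfloor N/2\rfloor}}\,r_m(N)\longrightarrow\rho_m^{(c,c')}:=\sum_kk\,b_{m,k}=b_m'(1).\tag{12}$$

**One bunch of leaves is not enough.** Consider first a broom with leaves only at $v_1$. The cutting of Section 6, Step 2, with $y$ recording missing vertices, gives $e^{yx}\bigl[H+(1+H)\frac{y\theta}{1-y\theta}\bigr]=e^{yx}\frac{H+y\theta}{1-y\theta}$, and after removing signs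
$$\frac{e^{yx}}{1-y\vartheta}\bigl[y\vartheta+\varphi(\vartheta)\bigr],\qquad\varphi(\vartheta)=\frac{\vartheta(\tau+\vartheta)}{1-\vartheta\tau}.$$
This is invariant under $(x,\vartheta,y)\mapsto-(x,\vartheta,y)$, and the same limit argument applies. With $p=\frac1{1-\tan x}$ one finds $\varphi(1)=\frac{1+\tau}{1-\tau}=2p-1$ and $\varphi'(1)=\frac{(\tau+2)(1-\tau)+\tau(\tau+1)}{(1-\tau)^2}=2p^2$. So the limit numbers $\rho_m^{(c)}$ have generating function
$$e^{yx}\Bigl\{\frac{y(y+2p-1)}{(1-y)^2}+\frac{y+2p^2}{1-y}\Bigr\}.$$
Multiply by $1-y$: the result $e^{yx}\bigl\{\frac{y(y+2p-1)}{1-y}+y+2p^2\bigr\}$ has nonnegative coefficients, since $p=\sum_{i\ge0}\tan^ix$ and $2p-1=1+2(p-1)$ do. Hence $\rho^{(c)}_m\ge\rho^{(c)}_{m-1}$ for all $c$ and all $m\ge1$: the limit is monotone in $m$ and shows no valley. The obstruction is the overall factor $\frac1{1-y\vartheta}$, which at $\vartheta=1$ turns everything into partial sums. In (9), by contrast, there is a summand $e^{yX}\mathsf G(\vartheta)\tan X$ without that factor. This is the term that will make the valley.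

**Step 2: the limit for double brooms.** Differentiate (9) at $\vartheta=1$, as formal power series. With $p=\frac1{1-\tan x}$ and $p'=\frac1{1-\tan x'}$ we have
$$g:=\mathsf G(1)=pp',\qquad g_1:=\mathsf G'(1)=pp'(p+p'-1),$$
the second because the logarithmic derivative of $\mathsf G$ at $1$ is $1+\frac{\tau}{1-\tau}+\frac{\tau'}{1-\tau'}=1+(p-1)+(p'-1)$. Also $\frac{d}{d\vartheta}\frac{y+\vartheta}{1-y\vartheta}=\frac{1+y^2}{(1-y\vartheta)^2}$. So
$$\sum_{m,c,c'}\rho_m^{(c,c')}y^m\frac{x^c}{c!}\frac{x'^{c'}}{c'!}=e^{yX}\Bigl\{g_1\Bigl[\tan X+\frac{1+y}{1-y}\Bigr]+g\,\frac{1+y^2}{(1-y)^2}\Bigr\}.$$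
Since $\frac{1+y}{1-y}=1+2\sum_{i\ge1}y^i$ and $\frac{1+y^2}{(1-y)^2}=1+\sum_{i\ge1}2i\,y^i$, the coefficient of $y^m$ is
$$R_m(x,x')=g_1\Bigl[\tan X\,\frac{X^m}{m!}+\frac{X^m}{m!}+2\sum_{j<m}\frac{X^j}{j!}\Bigr]+g\Bigl[\frac{X^m}{m!}+\sum_{j<m}2(m-j)\frac{X^j}{j!}\Bigr].\tag{13}$$

**Step 3: positivity, convergence, growth.** The Taylor coefficients of $\tan$ are nonnegative, because $\tan'=1+\tan^2$. So $\tan X$, $p=\sum_{i\ge0}\tan^ix$, $p'$, and $p+p'-1=1+(p-1)+(p'-1)$ all have nonnegative coefficients in $x,x'$, and so does $R_m$. For $0\le x,x'<\pi/4$ we have $X<\pi/2$ and $\tan x,\tan x'<1$; so the series for $\tan X$, $p$, $p'$ converge there (nonnegative terms may be rearranged), and (13) converges to the value of its right-hand side.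

Every coefficient of $g=pp'$ is positive, since $\tan^cx$ contributes $1$ to the coefficient of $x^c$ in $p$. For $m\ge1$ the term $j=0$ of the last bracket in (13) gives
$$\rho_m^{(c,c')}\ge2m\cdot c!\,c'!\,[x^cx'^{c'}]\,g.\tag{14}$$
So, for fixed $c,c'$, $\rho_m^{(c,c')}>0$ for $m\ge1$, and $\rho_m^{(c,c')}\to\infty$ as $m\to\infty$.

Thus the far side of a valley is automatic: going down from the top of the Betti sequence, the limit numbers eventually become large. What is missing is a drop at the beginning, that is, $\rho_\varepsilon$ much larger than some later $\rho_M$ of the same parity.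

## 8. The pole at $X=\pi/2$ and the proof of Theorem B

On the diagonal $x=x'$, the factors $p,p'$ blow up at $x=\pi/4$, and there $X=2x=\pi/2$ is exactly where $\tan X$ blows up. So the term $g_1\tan X\,\frac{X^m}{m!}$ in (13) dominates all others, and $\frac{(\pi/2)^m}{m!}$ tends to $0$ as $m$ grows.

Let $Q\ge1$ and $\varepsilon\in\{0,1\}$. Choose $M>\varepsilon$ with $M\equiv\varepsilon\pmod2$ and $Q\,\frac{(\pi/2)^M}{M!}<1$.

**Step 1: a drop.** *There are $c,c'$ with $\rho_\varepsilon^{(c,c')}>Q\,\rho_M^{(c,c')}$.* Otherwise $QR_M-R_\varepsilon$ has nonnegative coefficients, so $QR_M(x,x)\ge R_\varepsilon(x,x)$ for $0\le x<\pi/4$. Take $0<x<\pi/4$, divide by $g_1\tan2x>0$ and let $x\to\pi/4^-$. On the diagonal $\frac g{g_1}=\frac1{2p-1}\le1$ because $p\ge1$; the bracketed polynomials in $X$ in (13) stay bounded; and $\tan2x\to\infty$. So (13) gives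
$$\frac{R_m(x,x)}{g_1\tan2x}\longrightarrow\frac{(\pi/2)^m}{m!}.$$
Hence $Q\frac{(\pi/2)^M}{M!}\ge\frac{(\pi/2)^\varepsilon}{\varepsilon!}\ge1$, contradicting the choice of $M$.

**Step 2: the rise on the other side.** Fix such $c,c'$. By (14), $\rho_M^{(c,c')}>0$, and there is $L>M$ with $L\equiv\varepsilon\pmod2$ and $\rho_L^{(c,c')}>Q\,\rho_M^{(c,c')}$.

**Step 3: back to finite trees.** The numbers $\varepsilon,M,L$ have the same parity, so (12) applies to all three along $N\equiv c+c'+\varepsilon\pmod2$, with the same normalizing factor. The strict inequalities between the limits give, for all sufficiently large such $N$,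
$$r_\varepsilon(N)>Q\,r_M(N),\qquad r_L(N)>Q\,r_M(N),\qquad r_M(N)>0.$$
Here $|V|=c+c'+N\equiv2(c+c')+\varepsilon\equiv\varepsilon\pmod2$, so (11) applies. For $N$ large enough that $|V|\ge L$, put
$$i=\frac{|V|-L}2<j=\frac{|V|-M}2<k=\frac{|V|-\varepsilon}2.$$
Then $\beta_i>Q\,\beta_j$, $\beta_k>Q\,\beta_j$, and $\beta_j>0$.

**Step 4: all large orders.** With $c,c'$ fixed, $N$ runs through all large integers of one parity, so $|V|$ runs through all large integers congruent to $\varepsilon$ modulo $2$. Using $\varepsilon=0$ and $\varepsilon=1$ (with their own $c,c',M,L$) covers all sufficiently large $|V|=n+1$. This gives $n_Q$ and proves Theorem B. For $Q=1$ the sequence has an interior entry strictly smaller than entries on both sides of it, so it is not unimodal; and $\mathcal B(G)$ is both graphical and, with the labelling of Section 6, chordal. $\blacksquare$
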